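\title{Integral means of universal coverings can decrease under circular symmetrization}


\begin{abstract}
Let $\Omega^*$ be the circular symmetrization of a plane domain $\Omega$. If $\Omega^*$ is simply connected and not the whole plane, the integral means $\int\Phi(\log|f|)\,d\theta$ of a holomorphic map $f$ of the disk into $\Omega$ are bounded, for every convex increasing $\Phi$ and on every circle, by those of a conformal map $F$ onto $\Omega^*$ with $F(0)=|f(0)|$. We show that the analogue for multiply connected $\Omega^*$, with $F$ a universal covering map, is false. It fails for a punctured disk with one notch cut into its outer boundary, for notched annuli arbitrarily close to any round annulus $\{R<|z|<1\}$ and any prescribed value of $|f(0)|$ in $(R,1)$, and for some power mean $\Phi(t)=e^{pt}$. In all these examples $\Omega$ is a rotation of $\Omega^*$.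
\end{abstract}

\section{The question and the answer}

\subsection{The question}
Let $\mathbb D$ be the open unit disk. The \emph{circular symmetrization} $\Omega^*$ of a domain $\Omega\subset\mathbb C$ is obtained by replacing the part of $\Omega$ on each circle about $0$ by one arc of the same measure centered on the positive real axis. Precisely, $0\in\Omega^*$ if and only if $0\in\Omega$; and for $0<\rho<\infty$, with $m(\rho)$ the linear measure of $\{\theta\in(-\pi,\pi]:\rho e^{i\theta}\in\Omega\}$, the set $\Omega^*\cap\{|z|=\rho\}$ is empty if $m(\rho)=0$, is the whole circle if $\{|z|=\rho\}\subset\Omega$, and is $\{\rho e^{i\theta}:|\theta|<m(\rho)/2\}$ otherwise.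

The following is known \cite{handbook}. Suppose that $\Omega^*$ is simply connected and not the whole plane, that $f$ is holomorphic in $\mathbb D$ with $f(\mathbb D)\subset\Omega$, and that $F$ maps $\mathbb D$ conformally onto $\Omega^*$ with $F(0)=|f(0)|$. Then, for every convex increasing $\Phi:\mathbb R\to\mathbb R$ and every $0<r<1$,
\begin{equation}\label{eq:means}
\int_{-\pi}^{\pi}\Phi(\log|f(re^{i\theta})|)\,d\theta\le\int_{-\pi}^{\pi}\Phi(\log|F(re^{i\theta})|)\,d\theta ,
\end{equation}
where $\Phi(-\infty)=\lim_{t\to-\infty}\Phi(t)$. In particular the maximum moduli satisfy $M(r,f)\le M(r,F)$, and $|f'(0)|\le|F'(0)|$.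

If $\Omega^*$ is multiply connected and omits at least two points, there is no conformal map of $\mathbb D$ onto it, and the natural substitute is a universal covering map $F:\mathbb D\to\Omega^*$ with $F(0)=|f(0)|$. Weitsman proved that the inequalities for $M(r,f)$ and $|f'(0)|$ extend to this setting; see \cite{handbook}. The problem posed in \cite{handbook} is whether \eqref{eq:means} extends as well, for all convex increasing $\Phi$ and all $0<r<1$.

In this problem one may take $f$ to be a universal covering map of $\Omega$. Indeed $\Omega$ also omits at least two points, because $\Omega$ omits a point of every circle on which $\Omega^*$ does, and infinitely many points of a circle on which $\Omega^*$ omits two. Every holomorphic $f:\mathbb D\to\Omega$ is $f_\Omega\circ\omega$, where $f_\Omega$ is a universal covering map of $\mathbb D$ onto $\Omega$ with $f_\Omega(0)=f(0)$ and $\omega:\mathbb D\to\mathbb D$ is holomorphic with $\omega(0)=0$. Since $\Phi(\log|f_\Omega|)$ is subharmonic, passing from $f$ to $f_\Omega$ can only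 increase the means. So the question compares the coverings of $\Omega$ and of $\Omega^*$. The answer is no.

\subsection{The examples}
Throughout,
\[
0\le R<a<1,\qquad \delta>0,\quad e^{-\delta}>a,\qquad 0<\tau<\pi,\qquad \psi\in[0,\pi].
\]
Cut a notch of half-angle $\tau$, centered at angle $\psi$ and reaching in to the radius $e^{-\delta}$, into the outer boundary of an annulus (a punctured disk if $R=0$):
\[
\Omega_\psi=\{R<|z|<1\}\setminus\{\rho e^{i\varphi}:\ e^{-\delta}\le\rho<1,\ |\varphi-\psi|\le\tau\}.
\]
This domain is doubly connected. The circle $|z|=\rho$ lies in $\Omega_\psi$ if $R<\rho<e^{-\delta}$, meets it in an open arc of angular length $2\pi-2\tau$ if $e^{-\delta}\le\rho<1$, and misses it otherwise; also $0\notin\Omega_\psi$. Hence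
\[
\Omega_\psi^*=\Omega_\pi\qquad\text{for every }\psi:
\]
symmetrization rotates the notch to the angle $\pi$. Let $f_\psi$ be a universal covering map of $\mathbb D$ onto $\Omega_\psi$ with $f_\psi(0)=a$, and put $F=f_\pi$. Then $F$ is a universal covering map onto $\Omega_\psi^*$ with $F(0)=|f_\psi(0)|$. The maps are determined up to rotations of $\mathbb D$, which do not affect the means. We study the inequality
\begin{equation}\label{eq:reverse}
\int_{-\pi}^{\pi}\log^+\frac{|f_\psi(re^{i\theta})|}{s}\,d\theta>\int_{-\pi}^{\pi}\log^+\frac{|F(re^{i\theta})|}{s}\,d\theta ,\qquad 0<r,s<1,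
\end{equation}
which contradicts \eqref{eq:means} for $\Phi(t)=(t-\log s)^+$.

\begin{theorem}\label{thm:one}
Let $R=0$, $a=e^{-10}$, $\tau=\frac12$, $\psi=\pi-1$, $s=e^{-\delta}$ and $r=e^{-4\delta/25}$. Then \eqref{eq:reverse} holds for all sufficiently small $\delta>0$. Thus the analogue of \eqref{eq:means} for universal covering maps fails for $\Phi(t)=(t-\log s)^+$. It also fails for some $C^\infty$, strictly increasing, strictly convex $\Phi$.
\end{theorem}

\begin{theorem}\label{thm:two}
For every $R\in[0,1)$, $a\in(R,1)$ and $\varepsilon>0$ there are $\delta,\tau\in(0,\varepsilon)$, $\psi\in(\pi-\varepsilon,\pi)$ and $r,s\in(0,1)$ for which \eqref{eq:reverse} holds.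
\end{theorem}

\begin{theorem}\label{thm:three}
There are $R\in(0,1)$, $a$, $\delta$, $\tau$, $p\in(0,\infty)$ and $r\in(0,1)$ such that, with $\psi=0$,
\[
\int_{-\pi}^\pi|f_0(re^{i\theta})|^p\,d\theta>\int_{-\pi}^\pi|F(re^{i\theta})|^p\,d\theta .
\]
\end{theorem}

Theorem \ref{thm:two} says that the failure occurs arbitrarily close to any annulus $\{R<|z|<1\}$, including the punctured disk $R=0$, and for any prescribed $|f(0)|\in(R,1)$. Since $e^{i(\pi-\psi)}\Omega_\psi=\Omega_\pi$, one may equally take $\Omega=\Omega^*=\Omega_\pi$ and only move the base point: the covering of $\Omega_\pi$ with value $ae^{i(\pi-\psi)}$ at $0$ beats the one with value $a$. In Theorem \ref{thm:three} the base point $-a$, on the side of the notch, beats the base point $a$.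

\section{The idea, and the smallest case}\label{sec:idea}

\subsection{Copies of the notch and a threshold}
Put $B=\log(1/R)\in(0,\infty]$ and $\beta=\log(1/a)\in(0,B)$. The exponential function covers the unnotched annulus by the strip
\[
S=\{x+iy:-B<x<0\}
\]
(a half-plane if $R=0$), and $a$ lifts to $-\beta$. In the cover the single notch becomes infinitely many notches, at the heights $\psi+2\pi n$.

By Jensen's formula, the two sides of \eqref{eq:reverse} are, up to a common constant, integrals of $(g-\log\frac1r)^+$ over the vertical line $x=\log s$, where $g$ is the Green function of the notched strip with pole $-\beta$ (Lemma \ref{lem:jensen}). Let $g_S$ be the Green function of $S$ with this pole and let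
\[
q(y)=-\partial_xg_S(iy)
\]
be its inner normal derivative on $x=0$. Take $s=e^{-\sigma}$ with $\sigma$ small. On the line $x=-\sigma$ the function $g_S$ is about $\sigma q(y)$. We shall see that notches of depth $\delta=\lambda\sigma$ lower this to about $(1-\mu)\sigma q(y)$, with
\[
\mu=\min(\lambda,1),
\]
at the heights occupied by the notches, and change it only by $o(\sigma)$ at other heights. Choose $r=e^{-\kappa\sigma}$, so that the threshold $\log\frac1r=\kappa\sigma$ is of the same order. Then the loss per unit height, in units of $\sigma$, at a height $y$ occupied by a notch is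
\begin{equation}\label{eq:chi}
\chi(t)=(t-\kappa)^+-\bigl((1-\mu)t-\kappa\bigr)^+\qquad\text{at } t=q(y).
\end{equation}
The total loss caused by all copies of the notch is $\int_{\psi-\tau}^{\psi+\tau}P(y)\,dy$, where $P$ is the periodization
\begin{equation}\label{eq:P}
P(y)=\sum_{n\in\mathbb Z}\chi\bigl(q(y+2\pi n)\bigr).
\end{equation}
For $\kappa>0$ this sum is locally finite, since $\chi(t)=0$ for $0\le t\le\kappa$ and $q\to0$ at infinity. \emph{Inequality \eqref{eq:means} would force the loss to be least for the notch at $\psi=\pi$.}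

The function $q$ is even and decreasing in $|y|$, and $\chi$ is nondecreasing on $[0,\infty)$. If only the term $n=0$ counted, the loss for $\psi\in[0,\pi]$ would indeed be least at $\psi=\pi$. The full sum without a threshold also behaves well when $R=0$: then $q(y)=2\beta/(\beta^2+y^2)$, and for $\kappa=0$ Poisson summation gives
\[
P(y)=\mu\sum_{n\in\mathbb Z}\frac{2\beta}{\beta^2+(y+2\pi n)^2}=\mu\sum_{m\in\mathbb Z}e^{-\beta|m|+imy}=\frac{\mu\sinh\beta}{\cosh\beta-\cos y},
\]
which is least at $y=\pi$. But a positive threshold discards the distant copies. Near $y=\pi$ two copies compete, at $y$ and $y-2\pi$. When one moves closer to height $0$ the other moves away, and the periodization of an even decreasing profile need not be least at the half-period.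

\subsection{The smallest case}

\begin{lemma}\label{lem:small}
Let $q(y)=20/(100+y^2)$ (that is, $R=0$ and $\beta=10$), $\lambda=1$ and $\kappa=\frac4{25}=q(5)$. On $[\pi-\frac32,\pi+\frac32]$ the function $P$ is strictly concave and symmetric about $\pi$. Hence it is strictly decreasing in $|y-\pi|$ there, with its maximum at $y=\pi$.
\end{lemma}

\begin{proof}
Here $\mu=1$ and $\chi(t)=(t-\kappa)^+$ for $t\ge0$, so $\chi(q(y))>0$ exactly for $|y|<5$. Let $|y-\pi|\le\frac32$. Both $y$ and $2\pi-y$ lie in $[\pi-\frac32,\pi+\frac32]\subset(0,5)$. The other points $y+2\pi n$, $n\ne0,-1$, have modulus at least $3\pi-\frac32>5$. Since $q$ is even,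
\[
P(y)=q(y)+q(2\pi-y)-2\kappa ,
\]
which is symmetric about $\pi$. Finally
\[
q''(y)=\frac{20\,(6y^2-200)}{(100+y^2)^3}<0\qquad\text{for }|y|<\frac{10}{\sqrt3},
\]
and $\frac{10}{\sqrt3}>5$. So both $q(y)$ and $q(2\pi-y)$ are strictly concave on the interval.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.7,yscale=0.85]
\draw[->] (-7.6,0)--(7.9,0) node[right]{$y$};
\draw[thick,domain=-7.4:7.4,samples=90] plot (\x,{800/(100+(\x)*(\x))-4.4});
\node at (0,3.9) {$q$};
\draw[dashed] (-7.4,2)--(7.4,2) node[right]{$\kappa$};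
\draw[very thick] (3.1416,2)--(3.1416,2.881);
\draw[very thick] (-3.1416,2)--(-3.1416,2.881);
\draw[very thick,densely dotted] (2.1416,2)--(2.1416,3.249);
\draw[very thick,densely dotted] (-4.1416,2)--(-4.1416,2.429);
\draw (3.1416,0.08)--(3.1416,-0.08) node[below]{\scriptsize $\pi$};
\draw (2.1416,0.08)--(2.1416,-0.08) node[below]{\scriptsize $\pi-1$};
\draw (-3.1416,0.08)--(-3.1416,-0.08) node[below]{\scriptsize $-\pi$};
\draw (-4.1416,0.08)--(-4.1416,-0.08) node[below]{\scriptsize $-\pi-1$};
\end{tikzpicture}
\caption{The profile $q(y)=20/(100+y^2)$ and the threshold $\kappa=q(5)$ (the vertical scale is stretched and does not start at $0$). A narrow notch at angle $\pi$ has two copies above the threshold, at $\pm\pi$, and costs, per unit width, the sum of the two solid heights. The notch at angle $\pi-1$ has copies at $\pi-1$ and $-\pi-1$ and costs the sum of the two dotted heights. Since $q$ is concave where $q>\kappa$, the solid sum is larger.}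
\label{fig:profile}
\end{figure}

So, to first order, a notch at angle $\pi$ costs \emph{more} than a notch at angle $\pi-1$ (Figure \ref{fig:profile}), and $f_{\pi-1}$ should have larger means than $F=f_\pi$. The next two sections make the first-order argument rigorous. The three theorems then follow from three ways of producing a periodization that is not least at $\pi$: concavity (Theorem \ref{thm:one}), a jump at the threshold (Theorem \ref{thm:two}), and a sign in a Fourier series (Theorem \ref{thm:three}).

\section{From means to Green functions}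

Let $E_\psi=\bigcup_{n\in\mathbb Z}[\psi+2\pi n-\tau,\psi+2\pi n+\tau]$ and
\[
\widehat\Omega_\psi=\exp^{-1}(\Omega_\psi)=\{x+iy:\-B<x<h(y)\},\qquad h=-\delta\ \text{on }E_\psi,\quad h=0\ \text{off }E_\psi .
\]
This domain is simply connected, because it retracts along horizontal segments onto a line $x=-x_1$ with $\delta<x_1<B$. Since $\exp:\widehat\Omega_\psi\to\Omega_\psi$ is a covering, we may take $f_\psi=e^{G}$, where $G$ maps $\mathbb D$ conformally onto $\widehat\Omega_\psi$ and $G(0)=-\beta$. The Green function of $\widehat\Omega_\psi$ with pole $-\beta$ is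
\[
g_\psi(w)=\log\frac1{|G^{-1}(w)|}.
\]
It tends to $0$ at every boundary point and at $\infty$, because $|G^{-1}(w)|\to1$ when $w$ leaves every compact subset of $\widehat\Omega_\psi$. We extend it by $0$ outside $\widehat\Omega_\psi$, and write
\[
J_\psi(x,r)=\int_{\mathbb R}\Bigl(g_\psi(x+iy)-\log\frac1r\Bigr)^+dy .
\]

\begin{lemma}\label{lem:jensen}
For $0<r,s<1$,
\[
\int_{-\pi}^{\pi}\log^+\frac{|f_\psi(re^{i\theta})|}{s}\,d\theta=2\pi\log^+\frac as+J_\psi(\log s,r).
\]
\end{lemma}

\begin{proof}
The zeros of $f_\psi-se^{i\varphi}$ are simple, since $f_\psi$ is locally injective. For $se^{i\varphi}\ne a$ Jensen's formula gives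
\[
\frac1{2\pi}\int_{-\pi}^{\pi}\log|f_\psi(re^{i\theta})-se^{i\varphi}|\,d\theta=\log|a-se^{i\varphi}|+N(\varphi),\qquad N(\varphi)=\sum_{f_\psi(z)=se^{i\varphi}}\log^+\frac r{|z|}.
\]
Integrate over $\varphi\in(-\pi,\pi)$ and use
\[
\frac1{2\pi}\int_{-\pi}^\pi\log|w-se^{i\varphi}|\,d\varphi=\log s+\log^+\frac{|w|}s .
\]
Fubini's theorem applies: for $|w|<1$ the integrand $\log|w-se^{i\varphi}|$ is less than $\log2$ and its mean is at least $\log s$, so the integral of its absolute value is bounded independently of $w$. The terms $2\pi\log s$ cancel, and the left side of the lemma equals $2\pi\log^+(a/s)+\int_{-\pi}^\pi N(\varphi)\,d\varphi$.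

The map $G$ takes the solutions $z$ of $f_\psi(z)=se^{i\varphi}$ bijectively onto the points $\log s+i(\varphi+2\pi n)$ that lie in $\widehat\Omega_\psi$, and $\log(1/|z|)=g_\psi(G(z))$. Hence $N(\varphi)=\sum_n\bigl(g_\psi(\log s+i(\varphi+2\pi n))-\log\frac1r\bigr)^+$, and integrating over $\varphi$ unfolds the sum into $J_\psi(\log s,r)$.
\end{proof}

The term $2\pi\log^+(a/s)$ does not depend on $\psi$. So \eqref{eq:reverse} says exactly that $J_\psi(\log s,r)>J_\pi(\log s,r)$.

\section{The first-order effect of a notch}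

\subsection{The unnotched strip}
Let $g_H$ be the Green function of the half-plane $H=\{x<0\}$ with pole $-\beta$. Extend $g_S$ and $g_H$ by $0$. Comparing boundary values, including those at $\infty$, gives $0\le g_\psi\le g_S\le g_H$. Explicitly
\begin{equation}\label{eq:gH}
g_H(x+iy)=\frac12\log\frac{(\beta+|x|)^2+y^2}{(\beta-|x|)^2+y^2}=\frac12\log\Bigl(1+\frac{4\beta|x|}{(\beta-|x|)^2+y^2}\Bigr)\qquad(x\le0),
\end{equation}
so that
\begin{equation}\label{eq:bound}
g_H(x+iy)\le\frac{2\beta|x|}{\beta^2/4+y^2}\le\frac{8|x|}{\beta}\qquad(-\beta/2\le x\le0).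
\end{equation}
By reflection $g_S$ extends from $S$ harmonically across $x=0$, where it vanishes. Hence
\begin{equation}\label{eq:normal}
\frac{g_S(-\sigma+iy)}\sigma\to q(y)\qquad(\sigma\to0^+)\quad\text{locally uniformly in }y .
\end{equation}
For $B=\infty$ we have $g_S=g_H$, and \eqref{eq:gH} gives $q(y)=2\beta/(\beta^2+y^2)$. For $B<\infty$ the map $z=x+iy\mapsto\zeta=e^{-i\pi z/B}$ takes $S$ onto the upper half-plane, $-\beta$ to $e^{i\vartheta}$ with $\vartheta=\pi\beta/B\in(0,\pi)$, and $iy$ to $u=e^{\pi y/B}$. The Green function $\log|(\zeta-e^{-i\vartheta})/(\zeta-e^{i\vartheta})|$ of the upper half-plane has inner normal derivative $2\sin\vartheta/(u^2-2u\cos\vartheta+1)$ at $u\in\mathbb R$, and $|d\zeta/dz|=\pi u/B$ at $z=iy$. Hence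
\begin{equation}\label{eq:q}
q(y)=\frac{\pi}{B}\,\frac{\sin\vartheta}{\cosh(\pi y/B)-\cos\vartheta},\qquad\vartheta=\frac{\pi\beta}B .
\end{equation}
In all cases $q$ is positive, continuous, even, integrable and strictly decreasing on $[0,\infty)$, and $q(y)\to0$ as $y\to\infty$.

\subsection{The notched strip}

\begin{lemma}\label{lem:limit}
Fix $R$, $a$, $\tau$, $\psi$ and $\lambda,\kappa>0$, put $\mu=\min(\lambda,1)$, and let $\delta=\lambda\sigma$, $r=e^{-\kappa\sigma}$. Then
\[
\lim_{\sigma\to0^+}\frac{J_\psi(-\sigma,r)}\sigma=\int_{\mathbb R}\Bigl(q(y)\bigl(1-\mu1_{E_\psi}(y)\bigr)-\kappa\Bigr)^+dy .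
\]
\end{lemma}

The idea is as follows. The difference $g_S-g_\psi$ is $O(\sigma)$ everywhere by the maximum principle. In a half-disk of fixed radius whose diameter lies on the boundary, a point at distance $O(\sigma)$ from the diameter sees the semicircle with harmonic measure $O(\sigma)$. So the semicircle contributes only $O(\sigma^2)$, and the boundary values on the diameter determine the difference to first order.

\begin{proof}
Let $\sigma$ be so small that $\sigma\le\beta/2$ and $\delta=\lambda\sigma\le\beta/2$. We have $J_\psi(-\sigma,r)/\sigma=\int_{\mathbb R}(g_\psi(-\sigma+iy)/\sigma-\kappa)^+dy$. By \eqref{eq:bound} the integrand is at most $2\beta/(\beta^2/4+y^2)$, which is integrable. By dominated convergence it suffices to prove, for each $y\notin\partial E_\psi$,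
\begin{equation}\label{eq:pointwise}
\frac{g_\psi(-\sigma+iy)}\sigma\to q(y)\bigl(1-\mu1_{E_\psi}(y)\bigr).
\end{equation}

\emph{A global bound.} The difference $v=g_S-g_\psi$ is nonnegative and, the singularity at $-\beta$ being removable, bounded and harmonic in $\widehat\Omega_\psi$. Since $v\le g_S$ away from the pole, $v$ tends to $0$ at $\infty$ and on the part of $\partial\widehat\Omega_\psi$ lying on $\partial S$. On the rest of the boundary, which consists of the faces and sides of the notches, its upper limit is at most $g_S\le8\delta/\beta$, by \eqref{eq:bound}. By the maximum principle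
\begin{equation}\label{eq:v}
0\le v\le\frac{8\delta}\beta=\frac{8\lambda\sigma}\beta\qquad\text{in }\widehat\Omega_\psi .
\end{equation}

\emph{Half-disks.} In a half-disk of radius $d$, the harmonic measure of the semicircle seen from the point at distance $t$ from the center on the axis of symmetry is
\[
\frac4\pi\arctan\frac td\le\frac{4t}{\pi d}.
\]
Indeed, if $A$ is the angle subtended by the diameter, then $\frac2\pi(\pi-A)$ is harmonic, equals $0$ on the diameter (where $A=\pi$) and $1$ on the semicircle (where $A=\pi/2$), and at the given point $A=\pi-2\arctan(t/d)$.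

\emph{Case $y\notin E_\psi$.} Choose $d<B$ with $(y-d,y+d)\cap E_\psi=\emptyset$. The half-disk $\{|w-iy|<d,\ \mathrm{Re}\,w<0\}$ lies in $\widehat\Omega_\psi$ and $v\to0$ on its diameter. By \eqref{eq:v}, for $\sigma<d$,
\[
v(-\sigma+iy)\le\frac{8\lambda\sigma}\beta\cdot\frac{4\sigma}{\pi d}=o(\sigma),
\]
and \eqref{eq:normal} gives \eqref{eq:pointwise}.

\emph{Case $y$ in the interior of $E_\psi$, $\lambda\ge1$.} Then $-\sigma+iy$ lies in a notch, $g_\psi=0$ there, and $\mu=1$.

\emph{Case $y$ in the interior of $E_\psi$, $\lambda<1$.} Now the point lies behind the notch, at distance $(1-\lambda)\sigma$ from its face. Choose $d<B/2$ with $[y-d,y+d]\subset E_\psi$. For small $\sigma$ the half-disk $\{|w-(-\lambda\sigma+iy)|<d,\ \mathrm{Re}\,w<-\lambda\sigma\}$ lies in $\widehat\Omega_\psi$ and contains $-\sigma+iy$. On its diameter $g_\psi$ tends to $0$, so $v$ has the boundary values $g_S$; on its semicircle \eqref{eq:v} holds. With $\omega_\sigma=\frac4\pi\arctan\frac{(1-\lambda)\sigma}d\to0$ we obtain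
\[
(1-\omega_\sigma)\min_{|t-y|\le d}g_S(-\lambda\sigma+it)\le v(-\sigma+iy)\le\max_{|t-y|\le d}g_S(-\lambda\sigma+it)+\frac{8\lambda\sigma}\beta\,\omega_\sigma .
\]
Divide by $\sigma$ and let $\sigma\to0$. By \eqref{eq:normal} the lower and upper limits of $v(-\sigma+iy)/\sigma$ lie between $\lambda\min_{|t-y|\le d}q(t)$ and $\lambda\max_{|t-y|\le d}q(t)$. Letting $d\to0$ gives $v(-\sigma+iy)/\sigma\to\lambda q(y)$, and \eqref{eq:pointwise} follows from \eqref{eq:normal}.
\end{proof}

\begin{proposition}\label{prop:criterion}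
Fix $R,a,\tau,\psi$ and $\lambda,\kappa>0$, and let $P$ be given by \eqref{eq:chi} and \eqref{eq:P}. If
\begin{equation}\label{eq:criterion}
\int_{\pi-\tau}^{\pi+\tau}P(y)\,dy>\int_{\psi-\tau}^{\psi+\tau}P(y)\,dy ,
\end{equation}
then \eqref{eq:reverse} holds for all sufficiently small $\sigma>0$ with $\delta=\lambda\sigma$, $s=e^{-\sigma}$, $r=e^{-\kappa\sigma}$.
\end{proposition}

\begin{proof}
By \eqref{eq:chi} the limit in Lemma \ref{lem:limit} equals
\[
\int_{\mathbb R}(q-\kappa)^+dy-\int_{E_\psi}\chi(q(y))\,dy=\int_{\mathbb R}(q-\kappa)^+dy-\int_{\psi-\tau}^{\psi+\tau}P(y)\,dy ,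
\]
where the components of $E_\psi$ were translated onto one another. So \eqref{eq:criterion} makes the limit for $\psi$ larger than the limit for $\pi$, and $J_\psi(-\sigma,r)>J_\pi(-\sigma,r)$ for small $\sigma$. By Lemma \ref{lem:jensen} this is \eqref{eq:reverse}.
\end{proof}

\section{Failure for a notched punctured disk: Theorem \ref{thm:one}}

\begin{proof}[Proof of Theorem \ref{thm:one}]
Take $\lambda=1$, so $\sigma=\delta$, and $\kappa=\frac4{25}$. By Lemma \ref{lem:small}, $P(y)>P(\pi-\frac12)$ for $|y-\pi|<\frac12$, while $P(y)<P(\pi-\frac12)$ for $\pi-\frac32<y<\pi-\frac12$. With $\tau=\frac12$ and $\psi=\pi-1$ these are the two intervals in \eqref{eq:criterion}, and they have equal length. Proposition \ref{prop:criterion} gives \eqref{eq:reverse} for all small $\delta$.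

Now fix such a $\delta$. To obtain a smooth $\Phi$, let $\eta>0$, convolve $(t-\log s)^+$ with a nonnegative $C^\infty$ kernel of integral $1$ supported in $(-\eta,\eta)$, and add $\eta e^t$. The convolution is $C^\infty$, convex and nondecreasing and, since $(t-\log s)^+$ is $1$-Lipschitz, differs from it by at most $\eta$. The sum is strictly increasing and strictly convex. Since $0<|f_\psi|,|F|<1$, only $t<0$ matters, where $\eta e^t\le\eta$. So each integral changes by at most $4\pi\eta$, and for small $\eta$ the strict inequality survives.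
\end{proof}

\section{Failure near every annulus: Theorem \ref{thm:two}}

The concavity of $q$ near $\pi$, used above, fails for general $R$ and $a$. What always works is a jump. If $\lambda<1$ is small, then $\chi(t)$ vanishes for $0\le t\le\kappa$, rises quickly, and equals $\lambda t$ as soon as $(1-\lambda)t\ge\kappa$. So it behaves like $\lambda t$ cut off at $t=\kappa$. Choose $\kappa$ so that $q$ reaches this cutoff just beyond $y=\pi$. A notch at $\pi$ then has two copies that count in full, while a notch at an angle slightly smaller than $\pi$ has only one; and two copies cost about twice as much as one.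

\begin{proof}[Proof of Theorem \ref{thm:two}]
By continuity and positivity of $q$ there is $\alpha$ with $0<\alpha<\min(\varepsilon,\frac12)$ and
\[
q(\pi-2\alpha)<2q(\pi+\alpha/4).
\]
Put $\psi=\pi-\alpha$, $\kappa=q(\pi+\alpha/2)$, and choose $0<\tau<\min(\alpha/4,\varepsilon)$. Since $q$ is strictly decreasing on $[0,\infty)$ we can choose $\lambda\in(0,1)$ with $(1-\lambda)q(\pi+\alpha/4)\ge\kappa$. By \eqref{eq:chi}, for $t\ge0$,
\[
0\le\chi(t)\le\lambda t,\qquad \chi(t)=\lambda t\ \text{ if }(1-\lambda)t\ge\kappa,\qquad\chi(t)=0\ \text{ if }t\le\kappa ,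
\]
where the first statement holds because $t\mapsto(t-\kappa)^+$ is nondecreasing and $1$-Lipschitz.

If $|y-\pi|\le\tau$, then $|y|$ and $|y-2\pi|$ are at most $\pi+\alpha/4$, so
\[
P(y)\ge\lambda q(y)+\lambda q(y-2\pi)\ge2\lambda q(\pi+\alpha/4).
\]
If $|y-\psi|\le\tau$, then $y\ge\pi-2\alpha>0$, so the term $n=0$ of $P(y)$ is at most $\lambda q(\pi-2\alpha)$. All other terms vanish: for $n\le-1$ we have $|y+2\pi n|\ge2\pi-\psi-\tau=\pi+\alpha-\tau>\pi+\alpha/2$, and for $n\ge1$ we have $y+2\pi n\ge3\pi-\alpha-\tau>\pi+\alpha/2$, so $q(y+2\pi n)<\kappa$. Hence $P(y)\le\lambda q(\pi-2\alpha)$.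

By the choice of $\alpha$, \eqref{eq:criterion} holds. Apply Proposition \ref{prop:criterion} with $\sigma$ so small that also $\delta=\lambda\sigma<\varepsilon$.
\end{proof}

\section{Failure for a power mean: Theorem \ref{thm:three}}

The function $e^{pt}$ is a superposition of the functions $(t-x)^+$, and this averages out the sharp threshold. We first find what replaces $\chi$, and then show that the new periodization can still be larger at $\pi$ than at $0$.

\subsection{The limit formula}
Let $p=1/\delta$ and $r=e^{-\kappa\delta}$ with $\kappa>0$ fixed. Since $e^{pt}=\int_{\mathbb R}p^2e^{px}(t-x)^+dx$ and $\log|f_\psi|<0$, only $x<0$ contributes to $|f_\psi|^p$. Lemma \ref{lem:jensen} with $s=e^x$ and the substitution $x=-\delta u$ give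
\begin{equation}\label{eq:power}
\int_{-\pi}^\pi|f_\psi(re^{i\theta})|^p\,d\theta=2\pi a^p+\int_0^\infty e^{-u}\,\frac{J_\psi(-\delta u,r)}\delta\,du ;
\end{equation}
here $2\pi a^p=\int_{-\infty}^0p^2e^{px}\,2\pi(\log a-x)^+dx$ does not depend on $\psi$. For fixed $u>0$ apply Lemma \ref{lem:limit} with $\sigma=\delta u$, with $\lambda=1/u$, and with $\kappa/u$ in place of $\kappa$. Multiplying by $u$,
\[
\frac{J_\psi(-\delta u,r)}\delta\to\int_{\mathbb R}\Bigl(q(y)\bigl(u-\min(1,u)1_{E_\psi}(y)\bigr)-\kappa\Bigr)^+dy\qquad(\delta\to0^+).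
\]
To pass to the limit in \eqref{eq:power} we need a bound for all $u$. We use
\[
\int_{\mathbb R}\log\frac{A^2+y^2}{C^2+y^2}\,dy=2\pi(A-C)\qquad(A,C\ge0).
\]
For $A,C>0$ this follows by differentiation in $A$, since both sides vanish at $A=C$; the cases $A=0$ and $C=0$ follow by monotone convergence. By \eqref{eq:gH},
\[
\frac{J_\psi(-\delta u,r)}\delta\le\frac1\delta\int_{\mathbb R}g_H(-\delta u+iy)\,dy=\frac{\pi\bigl(\beta+\delta u-|\beta-\delta u|\bigr)}\delta=\frac{2\pi\min(\delta u,\beta)}\delta\le2\pi u .
\]
By dominated convergence the last term in \eqref{eq:power} tends to $\int_0^\infty e^{-u}(\cdots)\,du$, with the limit above in the parentheses. Put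
\[
W(t)=\int_0^\infty e^{-u}(ut-\kappa)^+du=te^{-\kappa/t}\qquad(t>0),
\]
and interchange the integrals over $u$ and $y$. For $y\notin E_\psi$ the integral over $u$ is $W(q(y))$. For $y\in E_\psi$ the factor $u-\min(1,u)$ is $(u-1)^+$, and the integral is $\int_1^\infty e^{-u}((u-1)q(y)-\kappa)^+du=e^{-1}W(q(y))$. Since $W(q)\le q$ is integrable, the limit is
\[
\int_{\mathbb R}W(q)\,dy-(1-e^{-1})\int_{\psi-\tau}^{\psi+\tau}K(y)\,dy,\qquad K(y)=\sum_{n\in\mathbb Z}W\bigl(q(y+2\pi n)\bigr).
\]
The series converges locally uniformly, so $K$ is continuous. Consequently, \emph{if $K(\pi)>K(0)$ for some $R,a,\kappa$, then for $\tau$ small, and then $\delta$ small, the inequality of Theorem \ref{thm:three} holds}.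

\subsection{Reduction to one function}
Let $R>0$, and write $B=\pi\nu$, $\vartheta=\beta/\nu$ as in \eqref{eq:q}, and $\kappa=b\,\frac{\sin\vartheta}\nu$ with $0<b<1$. By \eqref{eq:q},
\[
K(y)=\frac{\sin\vartheta}\nu\sum_{n\in\mathbb Z}w_\vartheta\Bigl(\frac{y+2\pi n}\nu\Bigr),\qquad w_\vartheta(Y)=\frac{e^{-b(\cosh Y-\cos\vartheta)}}{\cosh Y-\cos\vartheta}.
\]
For $\vartheta\in[\frac\pi2,\pi]$ we have $0\le w_\vartheta(Y)\le e^{-b\cosh Y}$, so for fixed $\nu$ and $b$ the sums are continuous in $\vartheta$ up to $\vartheta=\pi$. There the profile has a simple Fourier transform. (The factor $\sin\vartheta$ vanishes at $\pi$, but it does not affect the comparison for $\vartheta<\pi$.) Put $w=w_\pi$ and $T=2\pi/\nu$. It suffices to find $\nu$ and $b$ with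
\begin{equation}\label{eq:goal}
\sum_{n\in\mathbb Z}w\bigl(\tfrac T2+nT\bigr)>\sum_{n\in\mathbb Z}w(nT);
\end{equation}
then $K(\pi)>K(0)$ for $\vartheta<\pi$ close to $\pi$, that is, for $\beta=\vartheta\nu<B$ close to $B$.

The function $w(Y)=e^{-b(1+\cosh Y)}/(1+\cosh Y)$ is a Schwartz function: its derivatives are $e^{-b\cosh Y}$ times polynomials in $\sinh Y$, $\cosh Y$ and $(1+\cosh Y)^{-1}$. With $\hat w(\xi)=\int_{\mathbb R}w(Y)\cos(\xi Y)\,dY$, Poisson summation gives
\begin{equation}\label{eq:poisson}
\sum_nw\bigl(\tfrac T2+nT\bigr)-\sum_nw(nT)=\frac1T\sum_{m\in\mathbb Z}\bigl((-1)^m-1\bigr)\hat w(m\nu)=-\frac4T\sum_{m\ge1,\ m\text{ odd}}\hat w(m\nu).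
\end{equation}
So we want $\hat w(\nu)<0$ with the other terms negligible. The factor $1/(1+\cosh Y)$ alone has a positive transform of order $\nu e^{-\pi\nu}$, its nearest poles being $\pm i\pi$. The cutoff $e^{-b\cosh Y}$, which acts near $|Y|=\log(2/b)$, contributes a term of the larger order $e^{-\pi\nu/2}$ up to powers of $\nu$, whose phase turns with $b$ like $b^{-i\nu}$. Choosing $b$, we can make this dominant term negative.

\subsection{The sign of the Fourier coefficient}
Since $\int_0^be^{-tA}dt=(1-e^{-bA})/A$ for $A>0$,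
\[
w(Y)=\frac1{1+\cosh Y}-\int_0^be^{-t(1+\cosh Y)}dt .
\]
We use the standard integrals, for $\xi>0$,
\[
\int_{\mathbb R}\frac{\cos\xi Y}{1+\cosh Y}\,dY=\frac{2\pi\xi}{\sinh\pi\xi},\qquad\int_{\mathbb R}e^{-t\cosh Y}\cos\xi Y\,dY=2K_{i\xi}(t),
\]
where $K_{i\xi}$ is the modified Bessel function (not to be confused with the periodization $K$). Integrating over $t$ (Fubini applies, as $\int_0^be^{-t(1+\cosh Y)}dt\le1/(1+\cosh Y)$ is integrable),
\begin{equation}\label{eq:what}
\hat w(\xi)=\frac{2\pi\xi}{\sinh\pi\xi}-2\int_0^be^{-t}K_{i\xi}(t)\,dt .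
\end{equation}
The definition $K_{i\xi}=\frac\pi2(I_{-i\xi}-I_{i\xi})/\sin(i\pi\xi)$ and the power series of $I_{\pm i\xi}$ give, with $(c)_k=c(c+1)\cdots(c+k-1)$,
\[
K_{i\xi}(t)=\mathrm{Re}\Bigl[\Gamma(i\xi)\Bigl(\frac t2\Bigr)^{-i\xi}\sum_{k\ge0}\frac{(t^2/4)^k}{k!\,(1-i\xi)_k}\Bigr].
\]
Since $|(1-i\xi)_k|\ge k!$, for $0<t\le1$ the terms $k\ge1$ of the series sum to at most $\sum_{k\ge1}(t^2/4)^k\le\frac{t^2}2$ in modulus. Together with $0\le1-e^{-t}\le t$ this yields
\begin{equation}\label{eq:bessel}
\Bigl|e^{-t}K_{i\xi}(t)-\mathrm{Re}\Bigl[\Gamma(i\xi)\Bigl(\frac t2\Bigr)^{-i\xi}\Bigr]\Bigr|\le\Bigl(\frac{t^2}2+t\Bigr)|\Gamma(i\xi)|\le\frac32\,t\,|\Gamma(i\xi)| .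
\end{equation}
Recall also $|\Gamma(i\xi)|^2=\pi/(\xi\sinh\pi\xi)$.

\emph{The term $m=1$.} We have
\[
\int_0^b\mathrm{Re}\Bigl[\Gamma(i\nu)\Bigl(\frac t2\Bigr)^{-i\nu}\Bigr]dt=\mathrm{Re}\Bigl[\Gamma(i\nu)2^{i\nu}\frac{b^{1-i\nu}}{1-i\nu}\Bigr].
\]
Let $\nu\ge2\pi$. As $b$ runs through $[\frac1{4\nu}e^{-2\pi/\nu},\frac1{4\nu}]$, the phase $-\nu\log b$ of $b^{-i\nu}$ makes a full turn. So we can choose $b$ in this interval such that the real part equals the modulus
\[
\frac{b|\Gamma(i\nu)|}{\sqrt{1+\nu^2}}\ge\frac{b|\Gamma(i\nu)|}{2\nu}.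
\]
For this $b$ we have $b\le\frac1{4\nu}$ and $b\ge\frac1{4e\nu}\ge\frac1{11\nu}$. By \eqref{eq:bessel},
\[
\int_0^be^{-t}K_{i\nu}(t)\,dt\ge b|\Gamma(i\nu)|\Bigl(\frac1{2\nu}-\frac34b\Bigr)\ge\frac{b|\Gamma(i\nu)|}{4\nu}\ge\frac{|\Gamma(i\nu)|}{44\nu^2},
\]
and \eqref{eq:what} gives
\[
\hat w(\nu)\le\frac{2\pi\nu}{\sinh\pi\nu}-\frac{|\Gamma(i\nu)|}{22\nu^2}.
\]

\emph{The terms $m\ge3$.} By \eqref{eq:bessel}, $|e^{-t}K_{im\nu}(t)|\le(1+\frac32t)|\Gamma(im\nu)|$ on $(0,b]$. Integrating and using $b\le\frac23$,
\[
|\hat w(m\nu)|\le\frac{2\pi m\nu}{\sinh\pi m\nu}+3b\,|\Gamma(im\nu)| .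
\]
Since $\sinh x\ge\frac14e^x$ for $x\ge1$, the right side is at most $8\pi m\nu e^{-\pi m\nu}+12e^{-\pi m\nu/2}$, and the sum over $m\ge3$ is $O(e^{-3\pi\nu/2})$ as $\nu\to\infty$.

\emph{Conclusion.} From $\sinh\pi\nu\le\frac12e^{\pi\nu}$ we get $|\Gamma(i\nu)|\ge\sqrt{2\pi/\nu}\,e^{-\pi\nu/2}$. Therefore
\[
\sum_{m\ge1,\ m\text{ odd}}\hat w(m\nu)\le-\frac{\sqrt{2\pi}}{22}\,\nu^{-5/2}e^{-\pi\nu/2}+O(\nu e^{-\pi\nu})+O(e^{-3\pi\nu/2}),
\]
which is negative for $\nu$ large. By \eqref{eq:poisson} this is \eqref{eq:goal}. Hence $K(\pi)>K(0)$ for suitable $R=e^{-\pi\nu}$, $a=e^{-\beta}$ and $\kappa$, and Theorem \ref{thm:three} is proved.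

\begin{thebibliography}{9}
\bibitem{handbook}
\texttt{https://math.stonybrook.edu/\~{}bishop/classes/math627.S25/Handbook.pdf}.
\end{thebibliography}
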